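# Abelian quotients of small powers do not control the variety

## Abelian algebras with a Maltsev term

Throughout, an algebra $B$ is a nonempty set with operations, and "term" means term operation.

**Definition (Abelian).** $B$ is *Abelian* if for every $(n+1)$-ary term $t$, all $a,b\in B$ and all $\bar c,\bar d\in B^n$,
$$t(a,\bar c)=t(a,\bar d)\ \Longrightarrow\ t(b,\bar c)=t(b,\bar d). \tag{1}$$
A class of algebras is Abelian if all its members are.

By permuting variables, the distinguished variable may stand in any place. By changing one entry at a time, $a$ and $b$ may be replaced by tuples $\bar a,\bar b$ of the same length. We use both freely.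

A vector space is Abelian: for a linear $t$, the difference $t(a,\bar c)-t(a,\bar d)$ does not depend on $a$. The semilattice $\{0,1\}$ under $\wedge$ is not Abelian, since $0\wedge 0=0\wedge 1$ but $1\wedge0\ne1\wedge1$.

**Definition (Hamiltonian).** $B$ is *Hamiltonian* if every nonempty subalgebra of $B$ is a block of some congruence of $B$.

Vector spaces are Hamiltonian, because a subspace is a block of its coset partition. The chain $0<1<2$ under $\min$ is not. If a congruence $\theta$ has $0\,\theta\,2$, then $0=\min(0,1)\ \theta\ \min(2,1)=1$, so the subalgebra $\{0,2\}$ is not a block.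

We need one textbook fact. A *unary polynomial* of $B$ is a map $\xi\mapsto t(\xi,b_1,\dots,b_n)$ with $t$ a term and $b_i\in B$.

**Maltsev's lemma.** Let $\theta$ be the congruence of $B$ generated by a set $R$ of pairs. Then $x\,\theta\,y$ if and only if there is a chain $x=z_0,z_1,\dots,z_r=y$ such that each $\{z_i,z_{i+1}\}$ equals $\{g(X),g(X')\}$ for some $(X,X')\in R$ and some unary polynomial $g$ of $B$.

Here is the easy case. A *Maltsev term* is a term $p$ with $p(x,y,y)=x=p(y,y,x)$, like $x-y+z$ in a group. $\mathbf V(A)$ denotes the variety generated by $A$.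

**Proposition 1.** If an Abelian algebra $A$ has a Maltsev term $p$, then $\mathbf V(A)$ is Abelian and $A$ is Hamiltonian.

**Step 1: $p$ commutes with every term.** We show that every term $t$ satisfies in $A$ the identity
$$t\big(p(x_1,y_1,z_1),\dots,p(x_n,y_n,z_n)\big)=p\big(t(\bar x),t(\bar y),t(\bar z)\big). \tag{2}$$
Write $l(\bar x,\bar y,\bar z)$ and $r(\bar x,\bar y,\bar z)$ for the two sides, and put $F(\bar x,\bar y,\bar z)=p(l,r,t(\bar y))$. If $\bar x=\bar y$, then $l=r=t(\bar z)$. If $\bar y=\bar z$, then $l=r=t(\bar x)$. In both cases $F=t(\bar y)$. So $F(\bar y,\bar y,\bar z)=F(\bar y,\bar y,\bar y)$. Now use (1) to replace the first block $\bar y$ by $\bar x$: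
$$F(\bar x,\bar y,\bar z)=F(\bar x,\bar y,\bar y)=t(\bar y).$$
This says $p(l,r,t(\bar y))=t(\bar y)=p(r,r,t(\bar y))$. By (1) we may replace the third entry $t(\bar y)$ by $r$ on both sides, which gives $l=p(l,r,r)=p(r,r,r)=r$.

**Step 2: $\mathbf V(A)$ is Abelian.** Identity (2) and the Maltsev identities hold throughout $\mathbf V(A)$. If $t(a,\bar c)=t(a,\bar d)$ in a member of $\mathbf V(A)$, then, with $p$ acting entrywise on tuples,
$$t(b,\bar c)=t\big(p(b,a,a),p(\bar d,\bar d,\bar c)\big)=p\big(t(b,\bar d),t(a,\bar d),t(a,\bar c)\big)=t(b,\bar d).$$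

**Step 3: $A$ is Hamiltonian.** Let $B$ be a subalgebra, $b_0\in B$, and let $\theta$ be generated by $B\times B$. Let $g(\xi)=t(\xi,\bar a)$ be a unary polynomial, let $b,b'\in B$, and suppose $g(b)\in B$. With $\bar b_0=(b_0,\dots,b_0)$,
$$g(b')=t\big(p(b,b,b'),p(\bar a,\bar b_0,\bar b_0)\big)=p\big(g(b),t(b,\bar b_0),t(b',\bar b_0)\big)\in B .$$
So a Maltsev chain that starts in $B$ stays in $B$, and $B$ is a block of $\theta$. $\square$

What changes when there is no term like $x-y+z$?

## Only quotients can fail

$\mathbf H$ and $\mathbf S$ denote closure under homomorphic images and subalgebras, so $\mathbf{HS}(A^k)$ consists, up to isomorphism, of all quotients $C/\theta$ with $C\le A^k$.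

Condition (1) can be checked componentwise, so it passes from $A$ to all powers of $A$ and to all their subalgebras. Members of $\mathbf V(A)$ are quotients of such subpowers, so *quotients* are the only place where Abelianness can be lost. Without a Maltsev term, (1) is not forced by identities as in Step 2.

If $j\le k$, then $A^j$ is a homomorphic image of $A^k$ by projection. The preimage of a subalgebra of $A^j$ is a subalgebra of $A^k$ that maps onto it, so
$$\mathbf{HS}(A^j)\subseteq\mathbf{HS}(A^k)\qquad(j\le k). \tag{3}$$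
The conditions "$\mathbf{HS}(A^k)$ is Abelian" therefore get stronger as $k$ grows. The survey "Problems and results in tame congruence theory. A survey of the '88 Budapest Workshop" asks whether $k=2$ is already enough.

**Problem.** Let $A$ be a finite algebra such that $\mathbf{HS}(A^2)$ is Abelian. Does it follow that $\mathbf V(A)$ is Abelian? Is $A$ necessarily Hamiltonian?

Both answers are no, and no other fixed exponent would do better.

**Theorem 2.** For every $m\ge2$ there is an algebra $A_m$ with $2^{m+1}$ elements such that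

- (i) $A_m$ is not Hamiltonian;
- (ii) $\mathbf{HS}(A_m^k)$ is Abelian for every $1\le k\le m-1$;
- (iii) $\mathbf{HS}(A_m^m)$ is not Abelian; in particular $\mathbf V(A_m)$ is not Abelian.

So $\mathbf{HS}(A_m^k)$ is Abelian if and only if $k\le m-1$, and no fixed exponent $k$ suffices in either question. Moreover $A_m$ can be taken with finitely many basic operations.

The "if and only if" follows from (ii), (iii) and (3). The case $m=3$ is a 16-element counterexample to both parts of the problem.

## Affine operations that avoid zero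

We want operations that are affine over $\mathbb F_2$, so that subpowers are Abelian for free, and we want to exclude $x+y+z$. We also want a subalgebra that is not a block.

Take $U=\mathbb F_2^m$ and the candidate subalgebra $U\setminus\{0\}$. An affine map $c+\sum_l f_l(x_l)$ never takes the value $0$ exactly when $c\notin\sum_l\operatorname{im} f_l$. So allow only such maps, together with projections. On $U$ alone this does not yet help. All values of a nonprojection operation lie in $U\setminus\{0\}$, so the partition $\{0\},\,U\setminus\{0\}$ is a congruence and $U\setminus\{0\}$ is a block. We therefore add one more coordinate in $\mathbb F_2$. It is $0$ on the subalgebra, and it can push values back to $0$ when it equals $1$.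

**Definition of $A_m$.** Let $F=\mathbb F_2$, let $U=F^m$ with standard basis $e_1,\dots,e_m$, and let $A=U\times F$. Write $a=(\mu(a),\sigma(a))$ with $\mu(a)\in U$, $\sigma(a)\in F$. Let $\mathcal T$ be the set of all operations $t(x_1,\dots,x_n)$ on $A$, $n\ge1$, such that $\sigma(t(\bar x))=\sum_l\lambda_l\sigma(x_l)$ for some $\lambda_l\in F$, and the $\mu$-part has one of two types:

- **Type 1:** $\mu(t(\bar x))=\mu(x_j)$ for a fixed $j$;
- **Type 2:** $\mu(t(\bar x))=c+\sum_l f_l(\mu(x_l))+\sum_l\sigma(x_l)q_l$ with $f_l\in\operatorname{End}(U)$, $c,q_l\in U$ and $c\notin\sum_l\operatorname{im}f_l$.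

$A_m$ is the set $A$ with all members of $\mathcal T$ as basic operations.

We call $c$ the constant and the $f_l$ the linear parts. The vectors $q_l$ are not restricted. In type 2 the space $N=\sum_l\operatorname{im}f_l$ is always proper, as it misses $c$.

*Example, $m=2$.* Here $N$ is $0$ or a line. Writing $u_1$ for the first coordinate of $u$, the operation $(e_1+\mu(x)_1e_2+\sigma(y)e_1,\,0)$ is in $\mathcal T$, because $N=\langle e_2\rangle$ misses $e_1$. The $\mu$-part $\mu(x)+\mu(y)+\mu(z)$ is not allowed: its constant is $0$. Nor is the translation $e_1+\mu(x)$: its linear part is onto, so $N=U$.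

**Lemma 3.** $\mathcal T$ is a clone; hence the term operations of $A_m$ are exactly the members of $\mathcal T$.

*Proof.* Projections are in $\mathcal T$. Consider $t(t_1,\dots,t_n)$ with $t,t_l\in\mathcal T$. Its $\sigma$-part is linear. If $t$ has type 1, with $\mu(t)=\mu(x_j)$, then the $\mu$-part of the composition is that of $t_j$. Let $t$ have type 2, with constant $c$ and $N=\sum\operatorname{im}f_l$. Substituting $\mu(t_l)$ into $f_l$ changes the constant only by elements $f_l(c_l)\in N$. The new linear parts are sums of maps $f_l$ or $f_l f'$, so their images lie in $N$. The terms $\sigma(t_l)q_l$, and the images under $f_l$ of the $\sigma$-terms of $\mu(t_l)$, contribute only $\sigma$-terms. The new constant lies in $c+N$, which is disjoint from $N$ because $c\notin N$. So the composition has type 2. $\square$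

**Lemma 4.** $\mathcal T$ is generated by finitely many operations: $(\mu(x),\sigma(y))$; $(\mu(x),\sigma(x)+\sigma(y))$; $(\mu(x),0)$; and all
$$h(x,y,w_1,\dots,w_m)=\Big(c+f(\mu(x))+g(\mu(y))+\sum_i\sigma(w_i)e_i,\ 0\Big),\qquad c\notin\operatorname{im}f+\operatorname{im}g .$$

*Proof.* All of these are in $\mathcal T$, and there are finitely many.

**Step 1: $\sigma$-parts.** The second and third operations produce terms with any $\sigma$-part $\sum\lambda_l\sigma(x_l)$. The first operation attaches this $\sigma$-part to the $\mu$-part of any other term. This gives every type 1 operation, and for type 2 it remains to produce every $\mu$-part with some $\sigma$-part.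

**Step 2: the linear parts, one at a time.** Take a type 2 $\mu$-part with data $c,f_l,q_l$, let $N=\sum\operatorname{im}f_l$, let $\pi$ be a linear projection of $U$ onto $N$, and put $F_r=c+\sum_{l\le r}f_l(\mu(x_l))$. $F_1$ is an instance of $h$ (take $g=0$ and all $w_i=(\mu(x_1),0)$). Since $\pi f_l=f_l$,
$$F_{r+1}=(c+\pi c)+\pi(F_r)+f_{r+1}(\mu(x_{r+1})),$$
an instance of $h$ because $c+\pi c\in c+N$ is not in $N$.

**Step 3: the $\sigma$-terms.** Finally $(c+\pi c)+\pi(F_n)+\sum_i\sigma(w_i)e_i=F_n+\sum_i\sigma(w_i)e_i$ is an instance of $h$. Substitute for $w_i$ a term whose $\sigma$-part is the $i$-th coordinate of $\sum_l\sigma(x_l)q_l$. $\square$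

Congruences, subalgebras and condition (1), also in powers and their quotients, depend only on the term operations. So Theorem 2 may be proved for $A_m$ with all of $\mathcal T$.

## The nonzero vectors are not a block

**Proof of (i).** Let $B=\{(u,0):u\ne0\}$.

**Step 1: $B$ is a subalgebra.** $\sigma$-parts are linear, so they stay $0$ on $B$. A type 1 operation returns a nonzero $\mu$. On $B$ a type 2 operation returns $\mu\in c+\sum\operatorname{im}f_l$, which does not contain $0$.

**Step 2: an operation that separates two elements of $B$.** Let $t(x,y)=(e_1+\mu(x)_1e_2+\sigma(y)e_1,\,0)$, which is of type 2 since $e_1\notin\langle e_2\rangle$. Let $w=(0,1)$, $b=(e_1,0)$, $b'=(e_2,0)$; so $b,b'\in B$. Then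
$$t(b,w)=(e_1+e_2+e_1,0)=(e_2,0)\in B,\qquad t(b',w)=(e_1+0+e_1,0)=(0,0)\notin B.$$
If $B$ were a block of a congruence $\theta$, then $b\,\theta\,b'$ would give $t(b,w)\,\theta\,t(b',w)$, forcing $(0,0)\in B$, a contradiction. $\square$

## Splitting a quotient into a vector part and a switch part

Let $C\le A_m^k$ be a nonempty subalgebra and $\theta$ a congruence of $C$. For $x\in C$ we have $\mu(x)\in U^k$ and $\sigma(x)\in F^k$. For $\varepsilon\in F^k$ and $p\in U$ put $\varepsilon\otimes p=(\varepsilon_1p,\dots,\varepsilon_kp)\in U^k$. Maps $f\in\operatorname{End}(U)$ and functionals $\psi\in U^*$ act componentwise, so $\psi:U^k\to F^k$ and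
$$f(\varepsilon\otimes p)=\varepsilon\otimes f(p),\qquad \psi(\varepsilon\otimes p)=\psi(p)\,\varepsilon .$$
A constant $c\in U$ in a $\mu$-part becomes the constant tuple $\mathbf 1\otimes c$ in $U^k$, where $\mathbf 1=(1,\dots,1)$. We still write $c$ when no confusion arises. For instance, with $k=2$, $(1,0)\otimes e_1=(e_1,0)$ and $\mathbf 1\otimes e_1=(e_1,e_1)$.

**Step 1: $C$ is a product.** Let $D=\{\sigma(x):x\in C\}$ and $C_\mu=\{\mu(x):x\in C\}$. The operation $(\mu(x),\sigma(x)+\sigma(y))$ shows that $D$ is closed under addition, so $D$ is a subspace of $F^k$. The operation $(\mu(x),\sigma(y))$ shows that $C=C_\mu\times D$.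

**Step 2: $\theta$ is a product.** For $u,u'\in C_\mu$ let $u\approx u'$ mean $(u,s)\,\theta\,(u',s)$ for some $s\in D$. For $s,s'\in D$ let $s\equiv s'$ mean $(u,s)\,\theta\,(u,s')$ for some $u\in C_\mu$. Applying $(\mu(x),\sigma(y))$ to a $\theta$-related pair together with a fixed element, placed in the $y$-position or in the $x$-position, shows that "some" may be replaced by "all" in both definitions, so both relations are equivalences. Moreover
$$(u,s)\,\theta\,(u',s')\iff u\approx u'\text{ and }s\equiv s' . \tag{4}$$
For "$\Rightarrow$", apply $(\mu(x),\sigma(y))$ to the pair $(u,s),(u',s')$ in the $x$-position with a fixed $y$, and then in the $y$-position with a fixed $x$. For "$\Leftarrow$", use $(u,s)\,\theta\,(u',s)\,\theta\,(u',s')$.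

**Step 3: two rules for later use.** Applying $(\mu(x),\sigma(x)+\sigma(y))$ to $(u,s)\,\theta\,(u,s')$ and a fixed $y$ with $\sigma(y)=r$ gives
$$s\equiv s',\ r\in D\ \Longrightarrow\ s+r\equiv s'+r. \tag{5}$$
If $u\approx u'$, $s\in D$, $X=(u,s)$, $X'=(u',s)$, then $X\,\theta\,X'$, and so by (4)
$$\mu(g(X,\bar y))\approx\mu(g(X',\bar y))\qquad\text{for all } g\in\mathcal T \text{ and all tuples } \bar y \text{ from } C. \tag{6}$$

**Step 4: the shifts the switches can make.** Let $D\otimes U=\{\sum_i\delta_i\otimes e_i:\delta_i\in D\}\subseteq U^k$. It is a subspace and contains every $\delta\otimes p=\sum_i p_i\,\delta\otimes e_i$ with $\delta\in D$ and $p\in U$. By the displayed rules for $\otimes$ it is invariant under $\operatorname{End}(U)$, and $\psi(D\otimes U)\subseteq D$ for every $\psi\in U^*$. If $D=\{0,\mathbf 1\}$, for example, then $D\otimes U$ is the set of constant tuples.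

## Where translation breaks down, and the case $k=1$ by hand

Take $t\in\mathcal T$ of type 2 and suppose $t(a,\bar c)\,\theta\,t(a,\bar d)$. Let $u,u'$ be the $\mu$-parts of these elements, and $z,z'$ those of $t(b,\bar c),t(b,\bar d)$. Since $t$ is affine, $u+u'=z+z'$. In other words, there is a single $s\in U^k$ with $z=u+s$ and $z'=u'+s$. The natural plan is to translate $u\approx u'$ by $s$. If $\theta$ is equality this works, and it reproves that subpowers are Abelian. For general $\theta$ we would need an operation whose linear part in one variable is the identity and which also adds something. Its images sum to all of $U$, so it is not in $\mathcal T$. The plan stops exactly here, and part (iii) will show that the obstacle is real when $k=m$.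

What we can do is apply maps with *small* linear parts. Here is how this works for $k=1$ and a simple $t$:
$$\mu(t(x_0,x_1))=\gamma+f_0(\mu(x_0))+\sigma(x_1)q,\qquad\gamma\notin\operatorname{im}f_0 .$$
Suppose $t(a,c)\,\theta\,t(a,d)$ in $C\le A_m$. If $\sigma(c)=\sigma(d)$ or $q=0$, there is nothing to prove about $z,z'$. Otherwise $D=F$ and $u'=u+q$. With $y=\gamma+f_0(\mu(b))\ne0$, we have $\{z,z'\}=\{y,y+q\}$. Choose $\psi\in U^*$ with $\psi(q)=1$. For $p\in U$ with $p\notin\{0,y\}$, we have $y\notin\langle p\rangle$, so
$$y+\psi(\mu(X))\,p+\psi(\mu(Y))\,p+\sum_i\sigma(w_i)e_i$$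
is the $\mu$-part of an operation $h\in\mathcal T$ (with $\sigma(h)=0$). For $X=(u,s)$, $X'=(u',s)$ and $v=\sum_i\sigma(w_i)e_i$, we get $\mu(h(X,X,\bar w))=y+v$ and $\mu(h(X',X,\bar w))=y+v+p$. So by (6)
$$y+v\approx y+v+p\qquad\text{for all } v\in U,\ p\notin\{0,y\}.$$
The exceptional $p=y$ is reached in two moves, $y=p'+(p'+y)$ with $p'\notin\{0,y\}$, which exists because $m\ge2$. Hence $z\approx z'$.

The rank-one map $\mu\mapsto\psi(\mu)p$ detects the difference of $u$ and $u'$ and writes it in any direction that does not hit the constant. For $k\ge2$ the tuple corresponding to $y$ is no longer a constant. It has to be produced by an operation, and the linear parts needed for that use up dimensions. There are at most $k-1$ such dimensions, and this is why $k\le m-1$ appears.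

## Quotients of subpowers of exponent at most $m-1$

**Proof of (ii).** Let $1\le k\le m-1$, $C\le A_m^k$ nonempty, $\theta$ a congruence of $C$, with the notation above. Let $t(x_0,\dots,x_n)\in\mathcal T$, $a,b\in C$, $\bar c,\bar d\in C^n$ with
$$t(a,\bar c)\,\theta\,t(a,\bar d).$$
We must show $t(b,\bar c)\,\theta\,t(b,\bar d)$. By (4) the $\sigma$-part and the $\mu$-part may be treated separately.

**Step 1: the $\sigma$-part.** By hypothesis $\lambda_0\sigma(a)+\sum_{j\ge1}\lambda_j\sigma(c_j)\equiv\lambda_0\sigma(a)+\sum_{j\ge1}\lambda_j\sigma(d_j)$. Adding $\lambda_0(\sigma(a)+\sigma(b))\in D$ by (5) gives the same with $b$ in place of $a$.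

**Step 2: the $\mu$-part in type 1.** If $\mu(t)=\mu(x_0)$, then both $\mu$-parts for $b$ equal $\mu(b)$. If $\mu(t)=\mu(x_j)$ with $j\ge1$, then the condition for $b$ is the one for $a$.

**Step 3: set-up in type 2.** The purpose is to split the common difference into a part that comes from the linear maps and a part that comes from the switches. Let
$$\mu(t)=\gamma+\sum_{j\ge0}f_j(\mu(x_j))+\sum_{j\ge0}\sigma(x_j)\otimes q_j,\qquad N_1=\sum_{j\ge1}\operatorname{im}f_j,\quad N=\operatorname{im}f_0+N_1,\quad\gamma\notin N .$$
Put $u=\mu(t(a,\bar c))$, $u'=\mu(t(a,\bar d))$, $z=\mu(t(b,\bar c))$, $z'=\mu(t(b,\bar d))$. Then $u\approx u'$, and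
$$\delta:=u+u'=z+z'=\nu+\eta_0,$$
$$\nu=\sum_{j\ge1}f_j(\mu(c_j)+\mu(d_j))\in N_1^k,\qquad \eta_0=\sum_{j\ge1}(\sigma(c_j)+\sigma(d_j))\otimes q_j\in D\otimes U .$$
The goal is $z\approx z'$. Fix $s\in D$, $X=(u,s)$, $X'=(u',s)$, so $X\,\theta\,X'$.

**Step 4: remove the difference in the direction $N_1$.** Let $\pi$ be a linear projection of $U$ onto $N_1$; then $\pi f_j=f_j$ for $j\ge1$. Applying $\pi$ to $u=\gamma+f_0(\mu(a))+\sum_{j\ge1}f_j(\mu(c_j))+\sigma(a)\otimes q_0+\sum_{j\ge1}\sigma(c_j)\otimes q_j$ and solving,
$$\sum_{j\ge1}f_j(\mu(c_j))=\pi(u)+\pi\gamma+\pi f_0(\mu(a))+\sigma(a)\otimes\pi q_0+\sum_{j\ge1}\sigma(c_j)\otimes\pi q_j .$$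
Insert this into $z=\gamma+f_0(\mu(b))+\sum_{j\ge1}f_j(\mu(c_j))+\sigma(b)\otimes q_0+\sum_{j\ge1}\sigma(c_j)\otimes q_j$:
$$z=(\gamma+\pi\gamma)+\pi(u)+f_0(\mu(b))+\pi f_0(\mu(a))+\sigma(b)\otimes q_0+\sigma(a)\otimes\pi q_0+\sum_{j\ge1}\sigma(c_j)\otimes(q_j+\pi q_j). \tag{7}$$
So $z=\mu(g(X,b,a,\bar c))$, where $g$ has $\sigma$-part $0$, constant $\gamma+\pi\gamma\in\gamma+N$, and linear parts $\pi,f_0,\pi f_0,0,\dots,0$ with images in $N$. As $\gamma\notin N$, $g$ is of type 2, so $g\in\mathcal T$. Replacing $X$ by $X'$ adds $\pi(u+u')$, so (6) gives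
$$z\approx z_1:=z+\pi(\delta). \tag{8}$$

**Step 5: what is left.** Put $\rho=1+\pi$ and $\eta=\rho(\delta)=\delta+\pi(\delta)$. Then $z'=z+\delta=z_1+\eta$. Since $\pi$ is the identity on $N_1$, $\rho(\nu)=0$, so $\eta=\rho(\eta_0)\in D\otimes U$: only a difference from the switches remains. Also $\pi(\nu)=\nu$, so
$$z_1=z+\nu+\pi(\eta_0)=y^\circ+v_1,\qquad y^\circ=\gamma+f_0(\mu(b))+\sum_{j\ge1}f_j(\mu(d_j)),$$
where $v_1=\sigma(b)\otimes q_0+\sum_{j\ge1}\sigma(c_j)\otimes q_j+\pi(\eta_0)\in D\otimes U$. For every $v=\sum_i\delta_i\otimes e_i\in D\otimes U$ we have $y^\circ+v\in C_\mu$: evaluate the type 2 $\mu$-part $\gamma+\sum_{j\ge0} f_j(\mu(x_j))+\sum_i\sigma(w_i)e_i$ at $(b,\bar d,\bar w)$ with $w_i\in C$, $\sigma(w_i)=\delta_i$.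

**Step 6: moving by rank-one tuples.** This is where $k\le m-1$ is used.

**Claim 5.** Let $\psi\in U^*$ and $\varepsilon=\psi(\eta)\in D$. Then $y^\circ+v\approx y^\circ+v+\varepsilon\otimes p$ for all $v\in D\otimes U$ and all $p\in U$.

*Proof.* Let $y_1,\dots,y_k$ be the components of $y^\circ$; they all lie in $\gamma+N$. Put
$$N'=\operatorname{span}\{y_i+y_1:i\le k\}\subseteq N,\qquad L=N'+\langle y_1\rangle .$$
Then $y_1+N'\subseteq\gamma+N$ does not contain $0$, so $y_1\notin N'$. Since $y_1+y_1=0$, $\dim N'\le k-1$, so $\dim L\le k\le m-1$ and $L\ne U$.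

*Case $p\notin L$.* First we produce $y^\circ$ with linear parts in $N'$ only. Let $\tau$ be a linear projection of $U$ onto $N'$. For each $i$ we have $y_i+y_1=\tau(y_i+y_1)$, so
$$y^\circ=c'+\tau(y^\circ),\qquad c'=y_1+\tau(y_1)\in y_1+N' .$$
Let $\varphi=\psi\rho\in U^*$, and let $h(X,Y,x_0,\dots,x_n,w_1,\dots,w_m)$ be the operation with $\sigma(h)=0$ and
$$\mu(h)=[c'+\tau(\gamma)]+\varphi(\mu(X))\,p+\varphi(\mu(Y))\,p+\sum_{j\ge0}\tau f_j(\mu(x_j))+\sum_i\sigma(w_i)e_i .$$
Its constant lies in $y_1+N'$, and its linear parts have images in $N'+\langle p\rangle$. To see that $h$ is of type 2 we need $y_1\notin N'+\langle p\rangle$. We know $y_1\notin N'$, and $y_1=n'+p$ with $n'\in N'$ would give $p\in L$. So $h\in\mathcal T$.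

Choose $w_i\in C$ with $v=\sum_i\sigma(w_i)\otimes e_i$. Since $\tau(\gamma)+\tau f_0(\mu(b))+\sum_{j\ge1}\tau f_j(\mu(d_j))=\tau(y^\circ)$,
$$\mu(h(X,X,b,\bar d,\bar w))=c'+\tau(y^\circ)+v=y^\circ+v,$$
$$\mu(h(X',X,b,\bar d,\bar w))=y^\circ+v+\varphi(u+u')\otimes p=y^\circ+v+\varepsilon\otimes p,$$
because $\varphi(\delta)=\psi(\rho(\delta))=\psi(\eta)=\varepsilon$. By (6) the two are $\approx$-related.

*Case $p\in L$.* Choose $p'\in U\setminus L$; then $p+p'\notin L$. Apply the first case with $p'$, and then with $p+p'$ and $v+\varepsilon\otimes p'\in D\otimes U$ in place of $v$: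
$$y^\circ+v\approx y^\circ+v+\varepsilon\otimes p'\approx y^\circ+v+\varepsilon\otimes p'+\varepsilon\otimes(p+p')=y^\circ+v+\varepsilon\otimes p .\qquad\square$$

**Step 7: assemble.** Let $\psi_1,\dots,\psi_m$ be the coordinate functionals on $U$. Then $\eta=\sum_i\psi_i(\eta)\otimes e_i$ with $\psi_i(\eta)\in D$. Start at $z_1=y^\circ+v_1$ and apply Claim 5 with $\psi=\psi_i$, $p=e_i$ for $i=1,\dots,m$ in turn. Each move stays in $y^\circ+D\otimes U$, and the last one ends at $z_1+\eta=z'$. With (8), $z\approx z_1\approx z'$. Together with Step 1 and (4), this gives $t(b,\bar c)\,\theta\,t(b,\bar d)$. So $C/\theta$ is Abelian. $\square$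

## At exponent $m$ there is no room left

Claim 5 needs a vector outside $L$. With $k=m$ the components of $y^\circ$ can make $L=U$. For $m=2$, take $y^\circ=(e_1,e_1+e_2)$. Then $N'=\langle e_2\rangle$ and $L=U$. The proof below shows, in this case, that collapsing $(e_1,e_1)$ with $(0,0)$ need not collapse $(e_1,e_1+e_2)$ with its translate $(0,e_2)$.

**Proof of (iii).**

**Step 1: the subalgebra and the congruence.** Let $N=\langle e_2,\dots,e_m\rangle$, and let $f$ be the projection of $U$ onto $N$ with $f(e_1)=0$. In $A_m^m$ let $a$ and $w$ be the diagonal elements with all entries $(e_1,0)$, respectively $(e_1,1)$. Let $y$ have $\sigma(y)=0$ and $\mu(y)=(y_1,\dots,y_m)$, where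
$$y_1=e_1,\qquad y_i=e_1+e_i\quad(i\ge2).$$
Let $C\le A_m^m$ be generated by $y$ and all diagonal elements. Put
$$t(x,x')=(e_1+f(\mu(x))+\sigma(x')e_1,\,0),$$
which is of type 2 since $e_1\notin N$. Let $X=t(a,a)$, $X'=t(a,w)$, and let $\theta$ be the congruence of $C$ generated by $(X,X')$. We compute
$$\mu(X)=\mathbf 1\otimes e_1,\quad \mu(X')=0,\quad \mu(t(y,a))=\mu(y),\quad \mu(t(y,w))=\mu(y)+\mathbf 1\otimes e_1 ,$$
the third because $e_1+f(y_1)=e_1$ and $e_1+f(y_i)=e_1+e_i$ for $i\ge2$. By construction $t(a,a)\,\theta\,t(a,w)$. If $t(y,a)\,\theta\,t(y,w)$ fails, then (1) fails in $C/\theta$.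

**Step 2: reduction to an invariant.** We look for a set that contains $t(y,a)$ but not $t(y,w)$ and that no Maltsev chain can leave. Take the set of elements of $C$ whose $\mu$-part lies in $\mu(y)+\mathbf 1\otimes N$, where $\mathbf 1\otimes N=\{\mathbf 1\otimes n:n\in N\}$. It contains $t(y,a)$, and it misses $t(y,w)$ since $e_1\notin N$. By Maltsev's lemma it is enough to show: *if $g$ is a unary polynomial of $C$ and one of $\mu(g(X)),\mu(g(X'))$ lies in $\mu(y)+\mathbf 1\otimes N$, then so does the other.*

Elements of $C$ are values of terms at $y$ and diagonal elements, so $g(\xi)=t'(\xi,y,\text{diagonal elements})$ with some $t'\in\mathcal T$.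

**Step 3: $t'$ of type 1.** If $\mu(g(\xi))$ does not depend on $\xi$, then $\mu(g(X))=\mu(g(X'))$. Otherwise $\mu(g(\xi))=\mu(\xi)$, and $\mu(X),\mu(X')$ are constant tuples. These are not in $\mu(y)+\mathbf 1\otimes N$, since elements of that set have first and second components differing by $y_1+y_2=e_2\ne0$.

**Step 4: $t'$ of type 2.** Since $\sigma(X)=\sigma(X')=\sigma(y)=0$ and the diagonal elements contribute constant tuples, for $\xi\in\{X,X'\}$
$$\mu(g(\xi))=\mathbf 1\otimes\kappa+f_0(\mu(\xi))+f_1(\mu(y))$$
with some $\kappa\in U$, where $f_0,f_1$ are the linear parts of $t'$ at $\xi$ and $y$. Let $N^*$ be the sum of the images of all linear parts of $t'$. It misses the constant of $t'$, so $N^*\ne U$. Suppose $\mu(g(\xi))\in\mu(y)+\mathbf 1\otimes N$ for $\xi=X$ or $\xi=X'$. As $\mu(\xi)$ is a constant tuple, comparing components $i$ and $1$ gives, for $i\ge2$,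
$$f_1(e_i)=f_1(y_i+y_1)=y_i+y_1=e_i .$$
So $N\subseteq\operatorname{im}f_1\subseteq N^*\subsetneq U$. As $\dim N=m-1$, $N^*=N$, and therefore $\operatorname{im}f_0\subseteq N$. Hence
$$\mu(g(X))+\mu(g(X'))=f_0(\mu(X)+\mu(X'))=\mathbf 1\otimes f_0(e_1)\in\mathbf 1\otimes N ,$$
and the other value also lies in $\mu(y)+\mathbf 1\otimes N$.

So $t(y,a)\,\theta\,t(y,w)$ fails, and $C/\theta\in\mathbf{HS}(A_m^m)\subseteq\mathbf V(A_m)$ is not Abelian. $\square$

In Step 4, to reproduce the shape of $\mu(y)$ the polynomial must spend all of $N$ as linear images, and then nothing is left with which to move in the direction $e_1$.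

## Sixteen elements, and the size of the exponent

For $m=3$ we have $|A_3|=16$. By (ii), $\mathbf{HS}(A_3^2)$ is Abelian. By (i), $A_3$ is not Hamiltonian, and by (iii), $\mathbf V(A_3)$ is not Abelian. By Lemma 4 finitely many basic operations are enough. Both questions of the problem have a negative answer.

For every $k\ge1$ the algebra $A_{k+1}$ has $\mathbf{HS}(A_{k+1}^k)$ Abelian and $\mathbf{HS}(A_{k+1}^{k+1})$ not Abelian, and it is not Hamiltonian; so no constant exponent suffices. An exponent that depends on $A$ is another matter. Kiss and Valeriote (*Abelian algebras and the Hamiltonian property*, J. Pure Appl. Algebra, 1993) proved that a finite $A$ is Hamiltonian if $\mathbf{HS}(A^A)$ is Abelian; this was not used above. In the other direction, $A_m$ has $2^{m+1}$ elements, $\mathbf{HS}(A_m^{m-1})$ is Abelian, and $A_m$ is not Hamiltonian. So an exponent depending only on $|A|$ that guarantees the Hamiltonian property must exceed $m-1=\log_2|A|-2$ whenever $|A|=2^{m+1}$ with $m\ge2$.
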